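\title{Large Fourier coefficients of intersections of halfspaces}

\begin{abstract}
We prove that every intersection of $k$ halfspaces on $\{0,1\}^n$ has a Fourier coefficient of magnitude at least $n^{-1}e^{-C(\ln 2k)^2}$, where $C$ is an absolute constant, at a set of at most $C\ln(2k)$ coordinates. In particular, a coefficient of magnitude at least $n^{-2}$ exists for $k$ as large as $\frac12\exp(\sqrt{\ln n/C})$, so a polynomial lower bound holds for an unbounded number of halfspaces. The exponent $1$ of $1/n$ is sharp for each fixed $k\ge2$, and no polynomial bound holds when $k=n^{\omega(1)}$. The proof removes a bounded set of heavy coordinates, passes to Gaussian space on the remaining ones, and tests the resulting family of polyhedra against a single quadratic polynomial.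
\end{abstract}

\section{Introduction}\label{sec:intro}

We write Boolean functions as maps $f:\{0,1\}^n\to\{-1,1\}$, with $-1$ standing for ``true''. A \emph{halfspace} is a function $h$ with $h(x)=-1$ if $\sum_{i=1}^n w_ix_i\ge\theta$ and $h(x)=1$ otherwise, for some real weights $w_1,\dots,w_n$ and a real threshold $\theta$. The \emph{intersection} of halfspaces $h_1,\dots,h_k$ is the function $f$ with $f(x)=-1$ exactly when $h_j(x)=-1$ for all $j$. For $S\subseteq[n]=\{1,\dots,n\}$, the Fourier coefficient of $f$ at $S$ is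
\[
\hat f(S)=\mathbb E\Big[f(x)(-1)^{\sum_{i\in S}x_i}\Big],\qquad x\text{ uniform on }\{0,1\}^n .
\]
It equals the probability that $f$ agrees with the parity of the coordinates in $S$ minus the probability that it disagrees, so $\max_S|\hat f(S)|$ measures how well the best parity function, or its negation, predicts $f$. Let $M(n,k)$ be the minimum of $\max_S|\hat f(S)|$ over all intersections $f$ of $k$ halfspaces on $\{0,1\}^n$. A halfspace may be repeated, so $M(n,k)$ is nonincreasing in $k$.

The two ends of the range of $k$ are easy to describe. Parseval's identity $\sum_S\hat f(S)^2=1$ has $2^n$ terms, so $M(n,k)\ge2^{-n/2}$ always, and for even $n$ and $k\ge2^{n-1}$ this is attained (Section~\ref{sec:upper}). For $k=1$ a coefficient of order $n^{-1/2}$ exists (Example~\ref{ex:one}). A result of Klivans et al.\ states that for every constant $k$ there is a constant $c(k)$ with $M(n,k)\ge n^{-c(k)}$. The following problem is posed in \cite{thesis}.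

\begin{quote}
\emph{Are there a function $k(n)\to\infty$ and a constant $c>0$ such that, for all sufficiently large $n$, every intersection of $k(n)$ halfspaces on $\{0,1\}^n$ has a Fourier coefficient of magnitude at least $n^{-c}$?}
\end{quote}

A bound $n^{-c(k)}$ does not decide this, because $c(k)$ may grow with $k$. A bound $\delta(k)\,n^{-c}$ with $\delta(k)>0$ and a fixed exponent $c$ does: let $k(n)$ be the largest $k\le n$ with $\delta(k)\ge1/n$. We prove a bound of this form with $c=1$.

\begin{theorem}\label{thm:main}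
There is an absolute constant $C$ such that for all $n,k\ge1$,
\[
M(n,k)\ \ge\ \frac1n\,e^{-C(\ln 2k)^2}.
\]
Moreover, for every intersection of $k$ halfspaces a coefficient of this size occurs at some $S$ with $|S|\le C\ln(2k)$.
\end{theorem}

\begin{corollary}\label{cor:answer}
Suppose that $k(n)\to\infty$ and $C(\ln 2k(n))^2\le\ln n$ for all large $n$; for example, $k(n)=\lfloor\frac12\exp(\sqrt{\ln n/C})\rfloor$. Then for all large $n$ every intersection of $k(n)$ halfspaces on $\{0,1\}^n$ has a Fourier coefficient of magnitude at least $n^{-2}$. If $k(n)=\exp(o(\sqrt{\ln n}))$, the bound is $n^{-1-o(1)}$.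
\end{corollary}

\begin{proof}
Under the hypothesis, $e^{-C(\ln2k(n))^2}\ge1/n$, and Theorem~\ref{thm:main} gives $M(n,k(n))\ge n^{-2}$. The example tends to infinity and satisfies $2k(n)\le\exp(\sqrt{\ln n/C})$, which is the hypothesis. If $k(n)=\exp(o(\sqrt{\ln n}))$, then $(\ln 2k(n))^2=o(\ln n)$.
\end{proof}

The answer to the problem is therefore yes, with $c=2$. Two upper bounds complement Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:sharp}
$M(n,k)\le120/n$ for all $n\ge1$ and $k\ge2$. Hence $M(n,k)=\Theta_k(1/n)$ for each fixed $k\ge2$.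
\end{theorem}

\begin{theorem}\label{thm:range}
If $k(n)=n^{\omega(1)}$, then $M(n,k(n))\le n^{-\omega(1)}$.
\end{theorem}

We do not determine what happens between $k=\exp(c\sqrt{\ln n})$ and $k=n^{O(1)}$.

\subsection*{The sign cube and the simplest cases}
The substitution $x_i\mapsto(-1)^{x_i}=1-2x_i$ maps $\{0,1\}^n$ onto $\{-1,1\}^n$ and turns $\sum w_ix_i\ge\theta$ into $\sum w_ix_i\le\sum w_i-2\theta$. Except in the proof of Theorem~\ref{thm:range} we work on $\{-1,1\}^n$, where an intersection of $k$ halfspaces is
\begin{equation}\label{eq:f}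
f=1-2\cdot\mathbf 1_P,\qquad P=\{x:\langle w^j,x\rangle\le\theta_j\ \text{ for }1\le j\le k\},
\end{equation}
and $\hat f(S)=\mathbb E[f\chi_S]$ with $\chi_S(x)=\prod_{i\in S}x_i$. The \emph{weight of $f$ in degree $t$} is $\sum_{|S|=t}\hat f(S)^2$. Every lower bound below comes from counting: if a family of $\mathcal N$ sets carries total weight $\delta$, one of its coefficients has magnitude at least $\sqrt{\delta/\mathcal N}$.

\begin{example}[One halfspace]\label{ex:one}
Let $k=1$. Raising the threshold slightly, write $f=\operatorname{sgn}\Lambda$ with $\Lambda(x)=w_0+\sum_iw_ix_i$ nonzero on the cube. Put $\sigma^2=\sum_{i=0}^nw_i^2=\mathbb E\Lambda^2$. The variable $|\Lambda|$ has the distribution of $|\sum_{i=0}^nw_ix_i|$ with one more uniform sign $x_0$, so $\mathbb E\Lambda^4=3\sigma^4-2\sum_iw_i^4\le3\sigma^4$. H\"older's inequality $\mathbb E\Lambda^2\le(\mathbb E|\Lambda|)^{2/3}(\mathbb E\Lambda^4)^{1/3}$ gives $\mathbb E|\Lambda|\ge\sigma/\sqrt3$. On the other hand, $\mathbb E|\Lambda|=\mathbb E[f\Lambda]=w_0\hat f(\emptyset)+\sum_iw_i\hat f(\{i\})$.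 By Cauchy--Schwarz the weight of $f$ in degrees $0$ and $1$ is at least $1/3$, and so $M(n,1)\ge(3(n+1))^{-1/2}$.
\end{example}

Two halfspaces can evade this argument. The slab $P=\{x:|x_1+\dots+x_n|\le t\}$ gives an even function, whose coefficients of odd degree vanish, and $t$ can be tuned so that $\hat f(\emptyset)$ is small. The first degree that can carry weight is $2$, and by symmetry that weight is spread evenly over $\binom n2$ coefficients, each then at most of order $1/n$. This is the example behind Theorem~\ref{thm:sharp}. One might guess that further halfspaces empty the degrees $2,3,\dots$ in turn, so that the exponent of $n$ grows with $k$. Theorem~\ref{thm:main} shows that they do not: convexity keeps weight in degree at most $2$, once a set of coordinates of size bounded in terms of $k$ is treated separately.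

\subsection*{Plan of the proof}
Section~\ref{sec:gauss} proves the Gaussian form of the last statement: a polyhedron with $k$ constraints has Hermite weight at least $0.003/k$ in degrees $0,1,2$. To bring this to the cube, Section~\ref{sec:head} finds a set $H$ of polynomially many (in $k$) coordinates such that each halfspace either has small weights outside $H$ or is almost determined by $H$, and Section~\ref{sec:inv} replaces the coordinates outside $H$ by Gaussians. This produces one polyhedron for each assignment $\rho$ of signs to $H$. Section~\ref{sec:proof} averages over $\rho$, using the noise sensitivity bound of Section~\ref{sec:noise} to confine the weight to sets with $O(\ln 2k)$ elements in $H$ and at most two outside. Section~\ref{sec:upper} proves Theorems~\ref{thm:sharp} and~\ref{thm:range}.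

\section{Preliminaries}\label{sec:prelim}

We write $|z|$ for the Euclidean norm of a vector, $\|z\|_\infty$ for its largest entry in absolute value, and $\|f\|_2=(\mathbb Ef^2)^{1/2}$ for a function on a probability space. The standard Gaussian measure on a Euclidean space is $\gamma$, its density on $\mathbb R^r$ is $\varphi_r(z)=(2\pi)^{-r/2}e^{-|z|^2/2}$, and $\varphi=\varphi_1$ and $\Phi$ are the standard normal density and distribution function. The letter $G$ denotes a standard Gaussian vector.

\subsection*{Hermite polynomials}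
The normalized Hermite polynomials $h_\alpha$ on $\mathbb R^N$, indexed by multi-indices $\alpha\in\{0,1,2,\dots\}^N$, are defined by
\begin{equation}\label{eq:gen}
e^{\langle\xi,z\rangle-|\xi|^2/2}=\sum_\alpha h_\alpha(z)\,\xi^\alpha/\sqrt{\alpha!}\,.
\end{equation}
They form an orthonormal basis of $L^2(\gamma)$. The degree of $h_\alpha$ is $|\alpha|=\sum_i\alpha_i$. In degree $0$ the basis element is $1$, in degree $1$ the elements are the coordinates $z_i$, and in degree $2$ they are $z_iz_{i'}$ $(i<i')$ and $(z_i^2-1)/\sqrt2$. The \emph{weight in degree $t$} of $F\in L^2(\gamma)$ is $\sum_{|\alpha|=t}(\mathbb E[F(G)h_\alpha(G)])^2$, the squared norm of the projection of $F$ onto the span of the $h_\alpha$ of degree $t$.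

\subsection*{Correlated pairs}
Let $s\in[0,1]$. Uniform sign vectors $x,x'$ are \emph{$s$-correlated} if the pairs $(x_i,x_i')$ are independent and $\mathbb E x_ix_i'=s$; equivalently, $x'$ arises from $x$ by flipping each coordinate independently with probability $(1-s)/2$. Standard Gaussian vectors $G,G'$ are $s$-correlated if the pairs $(G_i,G_i')$ are independent, jointly Gaussian, and $\mathbb EG_iG'_i=s$. With the convention $0^0=1$,
\begin{equation}\label{eq:corr}
\mathbb E[\chi_S(x)\chi_{S'}(x')]=\mathbf 1_{S=S'}\,s^{|S|},\qquad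
\mathbb E[h_\alpha(G)h_\beta(G')]=\mathbf 1_{\alpha=\beta}\,s^{|\alpha|}.
\end{equation}
The first identity is a product over coordinates. For the second, $\langle\xi,G\rangle+\langle\zeta,G'\rangle$ is a centered normal variable of variance $|\xi|^2+|\zeta|^2+2s\langle\xi,\zeta\rangle$, so
$\mathbb E\big[e^{\langle\xi,G\rangle-|\xi|^2/2}e^{\langle\zeta,G'\rangle-|\zeta|^2/2}\big]=e^{s\langle\xi,\zeta\rangle}=\sum_\alpha s^{|\alpha|}\xi^\alpha\zeta^\alpha/\alpha!$; now compare coefficients of $\xi^\alpha\zeta^\beta$ using \eqref{eq:gen}.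

\subsection*{Two inequalities}
For a uniform sign vector $x$, a real vector $w$, $\lambda\in\mathbb R$ and $A>0$,
\begin{equation}\label{eq:hoeff}
\mathbb Ee^{\lambda\langle w,x\rangle}=\prod_i\cosh(\lambda w_i)\le e^{\lambda^2|w|^2/2},\qquad\Pr\big[|\langle w,x\rangle|>A|w|\big]\le2e^{-A^2/2}.
\end{equation}
The first bound follows from $\cosh u\le e^{u^2/2}$, and the second (Hoeffding's inequality) from the first by Markov's inequality with $\lambda=\pm A/|w|$. The Gaussian isoperimetric inequality of Borell and of Sudakov and Tsirelson states that for a closed set $K\subseteq\mathbb R^r$ with $\gamma(K)=v\in(0,1)$, the closed unit ball $B_2$, and $h>0$,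
\begin{equation}\label{eq:iso}
\gamma(K+hB_2)\ge\Phi\big(\Phi^{-1}(v)+h\big).
\end{equation}

\section{A quadratic test for Gaussian polyhedra}\label{sec:gauss}

For a measurable set $K\subseteq\mathbb R^N$ put $F_K=1-2\cdot\mathbf 1_K$. Its coefficients in degrees $0$ and $1$ are
\[
c(K)=\mathbb EF_K(G)=1-2\gamma(K),\qquad \mathbf b(K)=\mathbb E[F_K(G)G]=-2\,\mathbb E[\mathbf 1_K(G)G]\in\mathbb R^N.
\]
Call $K$ \emph{good} if $c(K)^2+|\mathbf b(K)|^2<0.01$. We want to show that a good polyhedron has weight in degree $2$.

\begin{example}[Dimension one]\label{ex:line}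
Let $K=[-t_2,t_1]$ be an interval in $\mathbb R$. The degree-$2$ coefficient of $F_K$ is $\mathbb E[F_K(G)(G^2-1)]/\sqrt2=\sqrt2\,\Psi$ with $\Psi=\int_K(1-z^2)\varphi(z)\,dz$. Since $(z\varphi)'=(1-z^2)\varphi$,
\[
\Psi=t_1\varphi(t_1)+t_2\varphi(t_2).
\]
Each endpoint contributes its signed distance from the origin times the Gaussian density there, and both terms are positive when $0$ is interior to $K$. For the symmetric interval $[-t,t]$ of measure $\frac12$, both $c$ and $\mathbf b$ vanish and $\Psi=2t\varphi(t)>0$. For the half-line $(-\infty,t]$ we get $\Psi=t\varphi(t)$, which is zero for $t=0$ and negative for $t<0$; the half-line $(-\infty,0]$ has $c=0$ but $\mathbf b=2\varphi(0)$, so it is not good.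
\end{example}

The example contains the whole argument: a good set must keep its boundary away from the origin, and then $\Psi$ is a sum of positive boundary terms. For the general case fix unit vectors $u^1,\dots,u^l\in\mathbb R^N$, $l\ge1$, and let $\mathcal K$ be the class consisting of the empty set and all sets
\begin{equation}\label{eq:K}
K=\{z\in\mathbb R^N:\langle u^j,z\rangle\le t_j\ \text{ for }1\le j\le l\},\qquad t_1,\dots,t_l\in\mathbb R .
\end{equation}
Let $V$ be the span of the $u^j$, $r=\dim V\le l$, and $\Pi$ the orthogonal projection onto $V$. Define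
\[
\Psi(K)=\mathbb E\big[\mathbf 1_K(G)\,(r-|\Pi G|^2)\big],\qquad q(z)=\frac{|\Pi z|^2-r}{\sqrt{2r}} .
\]
The choice is geometric. A set $K$ as in \eqref{eq:K} is the product $K'\times V^\perp$ with $K'=K\cap V$, and differentiating $\gamma(\lambda K)=\int_{K'}\lambda^r\varphi_r(\lambda z)\,dz$ at $\lambda=1$ gives $\int_{K'}(r-|z|^2)\varphi_r(z)\,dz=\Psi(K)$. So $\Psi(K)$ is the rate at which the measure of $K$ grows under dilation, and a convex set containing the origin can only grow. Projecting onto $V$ keeps the normalizing factor of $q$ at $\sqrt{2r}$ with $r\le l$, independent of $N$.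

Since $|\Pi z|^2=\sum_{i,i'}\Pi_{ii'}z_iz_{i'}$ and $\operatorname{tr}\Pi=r$, we have $\sqrt{2r}\,q(z)=\sum_{i,i'}\Pi_{ii'}(z_iz_{i'}-\mathbf 1_{i=i'})$, so $q$ lies in the span of the Hermite polynomials of degree $2$. As $|\Pi G|^2$ is a sum of $r$ independent squared standard normals, with mean $r$ and variance $2r$, we have $\mathbb Eq(G)=0$, $\mathbb Eq(G)^2=1$, and
\begin{equation}\label{eq:q}
\mathbb E[F_K(G)q(G)]=\sqrt{2/r}\;\Psi(K).
\end{equation}

\begin{proposition}\label{prop:gauss}
Let $K\in\mathcal K$. Then \textup{(a)} $\Psi(K)\ge-\frac12$, and \textup{(b)} $\Psi(K)\ge0.039$ if $K$ is good.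
\end{proposition}

The polynomial $q$ depends on the normals $u^j$ and not on the thresholds $t_j$. This allows averaging over the class $\mathcal K$: good sets contribute with the same sign, and by (a) a few bad sets cannot cancel them.

\begin{corollary}\label{cor:gauss}
\textup{(a)} For every $K\in\mathcal K$, the weight of $F_K$ in degrees $0,1,2$ is at least $0.003/r$. \textup{(b)} Let $\rho$ be a random element of a finite set and $K_\rho\in\mathcal K$. If $\Pr[K_\rho\text{ is good}]\ge0.98$, then $\bar F(z)=\mathbb E_\rho F_{K_\rho}(z)$ has weight at least $1/(800r)$ in degree $2$.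
\end{corollary}

\begin{proof}
As $q$ is a unit vector in the degree-$2$ span, the degree-$2$ weight of any $F$ is at least $(\mathbb E[Fq])^2$. In (a), a set that is not good has weight at least $0.01$ in degrees $0,1$, and a good set has weight at least $\frac2r(0.039)^2>0.003/r$ in degree $2$ by \eqref{eq:q}. In (b), $\mathbb E_\rho\Psi(K_\rho)\ge0.98\cdot0.039-0.02\cdot0.5>\frac1{40}$, so $(\mathbb E[\bar Fq])^2\ge\frac2r\cdot\frac1{1600}$.
\end{proof}

We turn to the proof of Proposition~\ref{prop:gauss}. The first step needs no convexity.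

\begin{lemma}\label{lem:ball}
If $K\subseteq\mathbb R^N$ is good, then $\gamma(K)\in(0.45,0.55)$, and every halfspace $\{z:\langle u,z\rangle\le t\}$ with $|u|=1$ that contains $K$ has $t\ge0.1$.
\end{lemma}

\begin{proof}
Let $v=\gamma(K)$. The first claim is $|1-2v|<0.1$. Suppose $t<0.1$ and let $X=\langle u,G\rangle$, a standard normal variable with $X\le0.1$ on $K$. The density of $X$ is at most $1/\sqrt{2\pi}$, so for $s=\sqrt{2\pi}\,v/2$ the event $0.1-s<X\le0.1$ has probability at most $v/2$. Hence $X\le0.1-s$ on a part of $K$ of measure at least $v/2$, and $\mathbb E[\mathbf 1_K(0.1-X)]\ge sv/2=\sqrt{2\pi}\,v^2/4>0.126$. Therefore $\mathbb E[\mathbf 1_KX]<0.055-0.126<-0.07$ and $|\mathbf b(K)|\ge\langle\mathbf b(K),u\rangle=-2\mathbb E[\mathbf 1_KX]>0.14$. Then $|\mathbf b(K)|^2>0.01$, contrary to goodness.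
\end{proof}

We recall some facts on convex sets. A convex set with empty interior lies in a hyperplane and has measure zero. For a closed convex set $K'$ and a point $x$, the nearest point of $K'$ to $x$ is unique, and it is $z\in K'$ if and only if $\langle w-z,x-z\rangle\le0$ for all $w\in K'$. Let $K'\subseteq V\cong\mathbb R^r$ be as above, with nonempty interior. Its boundary is the union of finitely many \emph{facets} (faces of dimension $r-1$), each of the form $K'\cap\{\langle u^j,z\rangle=t_j\}$. The relative interiors of distinct facets are disjoint, and the boundary points outside them lie in finitely many affine subspaces of dimension $r-2$; for $r=1$ facets are points, each its own relative interior, and no such boundary points exist. Choose one index $j$ for each facet and call the facet $Q_j$. Put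
\[
a_j=\int_{Q_j}\varphi_r\quad(\text{surface integral}),\qquad \Xi_j(h)=\{z+su^j:z\in\operatorname{relint}Q_j,\ 0<s\le h\}\quad(0<h\le\infty,\ s\in\mathbb R),
\]
and let sums over $j$ run over the chosen indices. For $z$ in the hyperplane of $Q_j$ we have $\varphi_r(z+su^j)=\varphi_r(z)\varphi(t_j+s)/\varphi(t_j)$, so the prism $\Xi_j(h)$ has measure
\begin{equation}\label{eq:prism}
\gamma(\Xi_j(h))=a_j\,\frac{\Phi(t_j+h)-\Phi(t_j)}{\varphi(t_j)} .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]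
\fill[gray!30] (0,0)--(4,0)--(4,-0.5)--(0,-0.5)--cycle;
\fill[gray!30] (0,0)--(0,3)--(-0.5,3)--(-0.5,0)--cycle;
\fill[gray!30] (4,0)--(0,3)--(0.3,3.4)--(4.3,0.4)--cycle;
\draw[thick] (0,0)--(4,0)--(0,3)--cycle;
\draw (-0.5,0) arc (180:270:0.5);
\draw (4,-0.5) arc (-90:53.13:0.5);
\draw (0.3,3.4) arc (53.13:180:0.5);
\draw[->] (2,1.5)--(2.6,2.3) node[right] {$u^j$};
\node at (1.1,0.9) {$K'$};
\end{tikzpicture}
\caption{The points within distance $h$ of a polygon $K'$ but outside it. They lie either in one of the disjoint prisms of height $h$ erected on the facets along the outer normals $u^j$ (shaded), or within distance $h$ of a face of codimension two (the sectors at the vertices, of measure $O(h^2)$).}\label{fig:prisms}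
\end{figure}

\begin{lemma}\label{lem:facet}
If $K'$ has nonempty interior, then $\Psi(K)=\sum_jt_ja_j$.
\end{lemma}

\begin{proof}
In orthonormal coordinates on $V$ we have $\operatorname{div}(z\varphi_r(z))=(r-|z|^2)\varphi_r(z)$. Apply the divergence theorem on the polytope $K'\cap[-R,R]^r$, with $R$ so large that the polytope has interior points and $R>|t_j|$ for all $j$; the last condition ensures that no facet of $K'$ lies in a face of the cube. On $Q_j$ the outer unit normal is $u^j$ and the flux density is $\langle z,u^j\rangle\varphi_r=t_j\varphi_r$. On each of the $2r$ faces of the cube the flux density is at most $R(2\pi)^{-r/2}e^{-R^2/2}$ and the area is $(2R)^{r-1}$, so these faces contribute a quantity that tends to $0$ as $R\to\infty$. The integrals of $\varphi_r$ over $Q_j\cap[-R,R]^r$ increase to $a_j$, and the volume integral tends to $\Psi(K)$ by dominated convergence.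
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gauss}]
If $K=\emptyset$ or $K'$ has empty interior, then $\gamma(K)=0$, $\Psi(K)=0$, and $K$ is not good. Assume that $K'$ has nonempty interior.

(a) Only facets with $t_j<0$ contribute negatively to $\sum_jt_ja_j$, and we bound their area by the room available above them. If $z\in\operatorname{relint}Q_j$ and $s>0$, then $\langle w-z,su^j\rangle\le0$ for all $w\in K'$, so $z$ is the nearest point of $K'$ to $z+su^j$. A point has one nearest point and the relative interiors of the facets are disjoint, so the prisms $\Xi_j(\infty)$ are disjoint. By \eqref{eq:prism}, $\sum_ja_j(1-\Phi(t_j))/\varphi(t_j)\le1$. If $t_j<0$ then $1-\Phi(t_j)\ge\frac12$, and so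
\[
\sum_{t_j<0}|t_j|a_j\le\sum_{t_j<0}2|t_j|\varphi(t_j)\cdot a_j\frac{1-\Phi(t_j)}{\varphi(t_j)}\le\max_{t>0}2t\varphi(t)=2\varphi(1)<\tfrac12 .
\]

(b) By Lemma~\ref{lem:ball}, $t_j\ge0.1$ for all $j$ and $v=\gamma(K')\in(0.45,0.55)$. By Lemma~\ref{lem:facet}, $\Psi(K)\ge0.1\sum_ja_j$, and it remains to show that the Gaussian surface area $\sum_ja_j$ is at least $0.39$. Let $x\in(K'+hB_2)\setminus K'$ have nearest point $z\in\partial K'$, so that $0<|x-z|\le h$ (Figure~\ref{fig:prisms}). Suppose $z\in\operatorname{relint}Q_j$. For $e\in V$ orthogonal to $u^j$, the points $z\pm\delta e$ lie in $K'$ for small $\delta$, so $\langle e,x-z\rangle=0$ and $x-z$ is a multiple of $u^j$. The multiple is positive because $\langle w-z,u^j\rangle<0$ for interior points $w$. Thus $x\in\Xi_j(h)$. Otherwise $x$ is within $h$ of one of finitely many affine subspaces of dimension $r-2$. The $h$-neighborhood of such a subspace is the preimage of a disk of radius $h$ under the projection onto the orthogonal plane, so its measure is at most $\pi h^2/(2\pi)$. With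 \eqref{eq:prism} we obtain $\gamma(K'+hB_2)-v\le h\sum_ja_j+o(h)$ as $h\to0$, and \eqref{eq:iso} gives $\sum_ja_j\ge\varphi(\Phi^{-1}(v))$. Finally $\Phi(0.2)-\frac12\ge0.2\,\varphi(0.2)>0.05$, so $|\Phi^{-1}(v)|<0.2$ and $\varphi(\Phi^{-1}(v))>\varphi(0.2)>0.39$.
\end{proof}

\section{Noise sensitivity}\label{sec:noise}

The following bound is due to Kane; we include a proof. It says that an intersection of $k$ halfspaces is rarely changed by flipping a random fraction of the coordinates that is small compared with $1/\ln 2k$, in any dimension.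

\begin{lemma}\label{lem:noise}
Let $h:\{-1,1\}^N\to\{-1,1\}$ be an intersection of at most $k$ halfspaces, let $m\ge1$ be an integer, let $x$ be uniform, and let $x'$ arise from $x$ by flipping each coordinate independently with probability $1/m$. Then $\Pr[h(x)\ne h(x')]\le2\sqrt{2\ln(2k)/m}$.
\end{lemma}

\begin{proof}
We may assume that there are exactly $k$ halfspaces. Let $x^i$ denote $x$ with coordinate $i$ flipped. We first show that an intersection $g$ of $k$ halfspaces $\langle w^j,x\rangle\le\theta_j$ on $\{-1,1\}^m$ satisfies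
\begin{equation}\label{eq:as}
\sum_{i=1}^m\Pr[g(x)\ne g(x^i)]\le2\sqrt{2m\ln(2k)} .
\end{equation}
We add the halfspaces one at a time and bound the growth of the edge boundary in terms of the measure of the piece cut off. Let $P_j$ be the intersection of the first $j$ halfspaces, $P_0$ the whole cube, $A_j=P_{j-1}\setminus P_j$ and $p_j=\Pr[A_j]$. The $A_j$ are disjoint. Let $e(A,B)$ be $2^{-m}$ times the number of pairs $(x,i)$ with $x\in A$, $x^i\in B$, and let $\beta_j=e(P_j,P_j^c)$. Then $\beta_0=0$ and the left side of \eqref{eq:as} is $2\beta_k$. From $P_j^c=A_j\sqcup P_{j-1}^c$ and $P_{j-1}=P_j\sqcup A_j$ we get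
\[
\beta_j-\beta_{j-1}=e(A_j,P_j)-e(A_j,P_{j-1}^c).
\]
Fix $j$, let $s_i=\operatorname{sgn}w^j_i\in\{-1,0,1\}$ and $Y=\sum_is_ix_i$. Consider the terms of $\mathbb E[\mathbf 1_{A_j}Y]=2^{-m}\sum_{x\in A_j}\sum_is_ix_i$. The terms $(x,i)$ with $x^i\in A_j$ cancel in pairs $(x,i)$, $(x^i,i)$. If $x^i\in P_j$, then $\langle w^j,x\rangle>\theta_j\ge\langle w^j,x^i\rangle$, so $w^j_ix_i>0$ and the term is $1$. The remaining terms have $x^i\in P_{j-1}^c$ and are at least $-1$. Hence $\beta_j-\beta_{j-1}\le\mathbb E[\mathbf 1_{A_j}Y]$.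

For $p_j>0$ and $\lambda>0$, Jensen's inequality and \eqref{eq:hoeff} give
\[
\mathbb E[Y\mid A_j]\le\frac1\lambda\ln\mathbb E[e^{\lambda Y}\mid A_j]\le\frac1\lambda\ln\big(p_j^{-1}\mathbb Ee^{\lambda Y}\big)\le\frac{\ln(1/p_j)}\lambda+\frac{\lambda m}2 .
\]
The infimum over $\lambda$ yields $\mathbb E[\mathbf 1_{A_j}Y]\le p_j\sqrt{2m\ln(1/p_j)}$. Let $p=\sum_jp_j\le1$. If $p=0$ then $\beta_k=0$. Otherwise Cauchy--Schwarz, the concavity of $u\ln(1/u)$ on $[0,1]$, and $p\ln(1/p)\le1/e<\ln2$ give
\[
\beta_k^2\le p\cdot2m\sum_jp_j\ln\frac1{p_j}\le2m\,p\ln\frac kp\le2m\Big(\ln k+\frac1e\Big)\le2m\ln(2k),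
\]
which proves \eqref{eq:as}.

To deduce the lemma, group the $N$ coordinates at random into $m$ blocks and flip one block. Take independent uniform $z\in\{-1,1\}^N$, $\pi:[N]\to[m]$, $\xi\in\{-1,1\}^m$ and $J\in[m]$, and put $x_i=\xi_{\pi(i)}z_i$. For fixed $z,\pi$, every linear form in $x$ is a linear form in $\xi$, so $g(\xi)=h(x)$ is an intersection of $k$ halfspaces on $\{-1,1\}^m$. Flipping $\xi_J$ flips $x$ at the coordinates $i$ with $\pi(i)=J$, and each $i$ belongs to this set independently with probability $1/m$. Given $\pi,\xi,J$, the vector $x$ is uniform, so it is independent of the flipped set. Hence $\Pr[h(x)\ne h(x')]=\mathbb E_{z,\pi}\Pr_{\xi,J}[g(\xi)\ne g(\xi^J)]$, which is at most $1/m$ times the right side of \eqref{eq:as}.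
\end{proof}

From now on fix $k\ge1$ and put
\begin{equation}\label{eq:m}
m=\lceil2\cdot10^{10}\ln(2k)\rceil,\qquad a=1-\frac2m,\qquad d=5m .
\end{equation}
Flipping with probability $1/m$ produces $a$-correlated vectors, the bound of Lemma~\ref{lem:noise} is at most $\nu=2\cdot10^{-5}$, and $a^{d+1}\le e^{-2d/m}=e^{-10}<4.6\cdot10^{-5}$.

\begin{remark}
Applied to $f$ itself, the lemma and \eqref{eq:corr} give $\sum_Sa^{|S|}\hat f(S)^2=\mathbb E[f(x)f(x')]\ge1-2\nu$, so the weight of $f$ in degrees at most $d$ is at least $1-2\nu-a^{d+1}>\frac12$. There are at most $(n+1)^d$ such sets, so this yields a coefficient of magnitude at least $(2(n+1)^d)^{-1/2}$, with an exponent that grows like $\ln2k$. We shall apply the lemma only to a set of coordinates whose size does not depend on $n$.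
\end{remark}

\section{Heavy coordinates}\label{sec:head}

A linear form $\langle w,x\rangle$ in random signs is close to Gaussian when every $|w_i|$ is small compared with $|w|$. Removing the largest weights one by one may produce this situation, but it need not: for $w_i=2^{-i}$, after removal of the first $s$ coordinates the largest remaining weight $2^{-s-1}$ exceeds $\sqrt3/2$ times the remaining norm, which is less than $2^{-s}/\sqrt3$. In such a case, however, the remaining norm decays geometrically, and the removed coordinates soon decide the halfspace almost alone. The next lemma runs this dichotomy for $k$ halfspaces at once.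

Let $f$ be as in \eqref{eq:f}. For $H\subseteq[n]$ let $T=[n]\setminus H$, write $x=(\rho,y)$ with $\rho\in\{-1,1\}^H$, $y\in\{-1,1\}^T$, and let $w_H,w_T$ be the restrictions of a vector $w$. Given $\tau\in(0,1)$, call $j$ \emph{regular} if $w^j_T\ne0$ and $\|w^j_T\|_\infty\le\tau|w^j_T|$, and let $\mathcal R$ be the set of regular $j$. Put $\sigma_j=|w^j_T|$ and, for $j\in\mathcal R$,
\[
u^j=w^j_T/\sigma_j,\qquad t_j(\rho)=\big(\theta_j-\langle w^j_H,\rho\rangle\big)/\sigma_j .
\]
Then $|u^j|=1$, $\|u^j\|_\infty\le\tau$, and the $j$-th constraint reads $\langle u^j,y\rangle\le t_j(\rho)$. In the other constraints we delete the part on $T$: let $\Omega=\{\rho:\langle w^j_H,\rho\rangle\le\theta_j\text{ for all }j\notin\mathcal R\}$, and define subsets of $\mathbb R^T$ by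
\begin{equation}\label{eq:Krho}
K_\rho=\{z:\langle u^j,z\rangle\le t_j(\rho)\text{ for all }j\in\mathcal R\}\quad(\rho\in\Omega),\qquad K_\rho=\emptyset\quad(\rho\notin\Omega).
\end{equation}
Let $F(\rho,z)=1-2\cdot\mathbf 1_{K_\rho}(z)$ on $\{-1,1\}^H\times\mathbb R^T$, and let $f'(\rho,y)=F(\rho,y)$ be its restriction to the cube.

\begin{lemma}\label{lem:head}
Let $\tau,\varepsilon\in(0,1)$ and
\[
A=\sqrt{2\ln(4k/\varepsilon)},\qquad\ell=\lceil\log_2(2k/\varepsilon)\rceil,\qquad\kappa=\Big\lceil\frac2{\tau^2}\ln\frac{4A}\tau\Big\rceil .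
\]
There is a set $H\subseteq[n]$ with $|H|\le k\ell\kappa$ for which $\Pr[f\ne f']\le\varepsilon$.
\end{lemma}

\begin{proof}
Let $L=\ell\kappa$. Start with $H=\emptyset$. As long as some $j$ has been charged fewer than $L$ times and satisfies $w^j_T\ne0$ and $\|w^j_T\|_\infty>\tau|w^j_T|$ for the current $T=[n]\setminus H$, choose such a $j$, move into $H$ an index $i\in T$ that maximizes $|w^j_i|$, and charge $j$. The process stops with $|H|\le kL$. For the final $H$, every $j\notin\mathcal R$ has $\sigma_j=0$ or has been charged exactly $L$ times.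

If $f(x)\ne f'(x)$, then for some $j\notin\mathcal R$ exactly one of the numbers $\alpha=\langle w^j_H,\rho\rangle-\theta_j$ and $\alpha+\langle w^j_T,y\rangle$ is positive. This forces $\sigma_j>0$ and $|\langle w^j_T,y\rangle|\ge|\alpha|$. So either $|\langle w_T^j,y\rangle|>A\sigma_j$, which has probability at most $2e^{-A^2/2}=\varepsilon/(2k)$ by \eqref{eq:hoeff}, or $|\alpha|\le A\sigma_j$. We show that the second event has probability at most $2^{-\ell}\le\varepsilon/(2k)$ for each $j\notin\mathcal R$ with $\sigma_j>0$; a union bound over $j$ then completes the proof.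

Let $i_1,\dots,i_L$ be the indices for which $j$ was charged, in order. Let $N_s$ be the norm of $w^j$ outside the current $H$ just before the $s$-th charge of $j$, and $N_{L+1}=\sigma_j$. Then $\tau N_s<|w^j_{i_s}|\le N_s$. Since $H$ only grows, $N_{s+1}^2\le N_s^2-(w^j_{i_s})^2\le(1-\tau^2)N_s^2$. Hence for $s+\kappa\le L+1$,
\[
N_{s+\kappa}\le e^{-\tau^2\kappa/2}N_s\le\frac\tau{4A}N_s<\frac{|w^j_{i_s}|}{4A}.
\]
Take every $\kappa$-th index: $W_b=|w^j_{i_{1+(b-1)\kappa}}|$ for $1\le b\le\ell$. As $A\ge1$, we get $W_{b+1}\le N_{1+b\kappa}<W_b/4$ for $b<\ell$, and $\sigma_j=N_{1+\ell\kappa}<W_\ell/(4A)$. Fix all coordinates of $\rho$ except these $\ell$. Two different sign patterns on the $\ell$ coordinates that first differ at position $b$ give values of $\alpha$ at distance at least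
\[
2W_b-2\sum_{b'>b}W_{b'}\ge2W_b-\tfrac23W_b\ge\tfrac43W_\ell>2A\sigma_j .
\]
So at most one of the $2^\ell$ patterns puts $\alpha$ in the interval $[-A\sigma_j,A\sigma_j]$.
\end{proof}

\section{From signs to Gaussians}\label{sec:inv}

We now compare $f'(\rho,y)$, with $y$ uniform on $\{-1,1\}^T$, to $F(\rho,G)$, with $G$ standard Gaussian in $\mathbb R^T$. Coefficients cannot be matched one by one: the Hermite polynomial $(z_i^2-1)/\sqrt2$ vanishes on the cube. But the total weight in each degree is a Taylor coefficient of the noise stability as a function of the correlation, and the noise stability is an expectation to which a central limit argument applies.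

The functions $\chi_D(\rho)h_\alpha(z)$, $D\subseteq H$, form an orthonormal basis of $L^2$ on $\{-1,1\}^H\times\mathbb R^T$; put $\hat F(D,\alpha)=\mathbb E[F(\rho,G)\chi_D(\rho)h_\alpha(G)]$. For $b\in[0,1]$ and integers $t\ge0$ define
\[
W^{(b)}_t(f')=\sum_{D\subseteq H}\ \sum_{U\subseteq T,\,|U|=t}b^{|D|}\,\widehat{f'}(D\cup U)^2,\qquad
W^{(b)}_t(F)=\sum_{D\subseteq H}\ \sum_{|\alpha|=t}b^{|D|}\,\hat F(D,\alpha)^2 .
\]
This is the weight in degree $t$ in the variables of $T$, with sets $D$ discounted by $b^{|D|}$; for $b=0$ only $D=\emptyset$ remains. By Parseval, $\sum_tW_t^{(b)}\le1$ in both cases. Expanding in the two bases and using \eqref{eq:corr}, we get for $s\in[0,1]$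
\begin{equation}\label{eq:stab}
\sum_ts^tW^{(b)}_t(f')=\mathbb E[f'(\rho,y)f'(\rho',y')],\qquad\sum_ts^tW^{(b)}_t(F)=\mathbb E[F(\rho,G)F(\rho',G')],
\end{equation}
where $\rho,\rho'$ are $b$-correlated, and $y,y'$ (respectively $G,G'$) are $s$-correlated and independent of $(\rho,\rho')$.

Fix a $C^3$ function $\psi:\mathbb R\to[0,1]$ with $\psi=1$ on $(-\infty,0]$ and $\psi=0$ on $[1,\infty)$, for instance $\psi(u)=1-140\int_0^us^3(1-s)^3\,ds$ on $[0,1]$, and let $B\ge1$ be an absolute constant that bounds $|\psi'|,|\psi''|,|\psi'''|$. Put $\eta=40B^3k^3\tau^{1/4}$.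

\begin{lemma}\label{lem:lind}
For all $s\in[0,1]$ and all fixed $\rho,\rho'$,
\[
\big|\mathbb E[f'(\rho,y)f'(\rho',y')]-\mathbb E[F(\rho,G)F(\rho',G')]\big|\le\eta ,
\]
where $y,y'$ and $G,G'$ are $s$-correlated.
\end{lemma}

\begin{proof}
Write $F(\rho,z)F(\rho',z')=1-2\cdot\mathbf 1_{K_\rho}(z)-2\cdot\mathbf 1_{K_{\rho'}}(z')+4\cdot\mathbf 1_{K_\rho}(z)\mathbf 1_{K_{\rho'}}(z')$. It suffices to show that each of the three probabilities changes by at most $\eta/8$ when $(y,y')$ is replaced by $(G,G')$. A probability that involves a point outside $\Omega$ is $0$ on both sides, and if $\mathcal R=\emptyset$ the others are $1$ on both sides. Any remaining probability has the form $\Pr[X_l\le t_l\text{ for }1\le l\le p]$ with $1\le p\le2k$, where $X_l$ is the inner product of a unit vector $v^l$, $\|v^l\|_\infty\le\tau$, with the first or the second vector of the pair. Write $X,\tilde X\in\mathbb R^p$ for the sign and Gaussian versions.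

We smooth the indicator at scale $\lambda=\tau^{1/4}$. Let $\Theta_t(z)=\prod_{l=1}^p\psi((z_l-t_l)/\lambda)$. In a third partial derivative of $\Theta_t$ at most three factors are differentiated, a factor differentiated $i$ times is bounded by $B\lambda^{-i}$, and the others lie in $[0,1]$. So all third partial derivatives are bounded by $B^3\lambda^{-3}$.

Replace the pairs $(y_i,y_i')$ by $(G_i,G'_i)$ one at a time. At the $i$-th step the argument of $\Theta_t$ changes from $U+\Delta$ to $U+\tilde\Delta$, where $U$ collects the contributions of the other pairs and is independent of $\Delta$ and $\tilde\Delta$, and $\Delta_l$ (respectively $\tilde\Delta_l$) is $v^l_i$ times the first or second entry of the $i$-th pair. Both kinds of pairs have mean zero, variances $1$ and covariance $s$, so $\Delta$ and $\tilde\Delta$ have the same moments of orders one and two. In the Taylor expansions of $\Theta_t$ at $U$ the terms up to order two thus have equal expectations. The remainder for $\Delta$ is at most $\frac16B^3\lambda^{-3}(\sum_l|\Delta_l|)^3\le\frac16B^3\lambda^{-3}p^2\sum_l|\Delta_l|^3$,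 and likewise for $\tilde\Delta$. The third absolute moments of a sign and of a standard normal variable are $1$ and $2\sqrt{2/\pi}$, and $\frac16(1+2\sqrt{2/\pi})<\frac12$. Regularity enters through $\sum_i|v^l_i|^3\le\tau\sum_i(v_i^l)^2=\tau$. Summing over $i$,
\[
|\mathbb E\Theta_t(X)-\mathbb E\Theta_t(\tilde X)|\le\tfrac12B^3\lambda^{-3}p^3\tau\le4B^3k^3\tau^{1/4}\qquad\text{for every }t\in\mathbb R^p.
\]

To remove the smoothing, note that $\mathbf 1_{\{z\le t\}}\le\Theta_t(z)\le\mathbf 1_{\{z\le t+\lambda\}}$, the inequalities between vectors and the shift by $\lambda$ being coordinatewise. Each $\tilde X_l$ is standard normal, so moving all thresholds by $\lambda$ changes $\Pr[\tilde X\le t]$ by at most $p\lambda/\sqrt{2\pi}\le k\tau^{1/4}$. Thus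
\[
\Pr[X\le t]\le\mathbb E\Theta_t(X)\le\Pr[\tilde X\le t+\lambda]+4B^3k^3\tau^{1/4}\le\Pr[\tilde X\le t]+5B^3k^3\tau^{1/4},
\]
and $\Pr[X\le t]\ge\mathbb E\Theta_{t-\lambda}(X)$ gives the matching lower bound. Finally $5B^3k^3\tau^{1/4}=\eta/8$.
\end{proof}

\begin{lemma}\label{lem:weights}
If $\eta\le\frac18$, then $|W^{(b)}_t(f')-W^{(b)}_t(F)|\le10\eta^{1/3}$ for all $b\in[0,1]$ and $t\in\{0,1,2\}$.
\end{lemma}

\begin{proof}
Let $\delta_t=W^{(b)}_t(f')-W^{(b)}_t(F)$, so $\sum_t|\delta_t|\le2$, and let $E(s)=\sum_t\delta_ts^t$. By \eqref{eq:stab} and Lemma~\ref{lem:lind}, averaged over $\rho,\rho'$, we have $|E(s)|\le\eta$ on $[0,1]$. We recover the first three coefficients by finite differences. First, $|\delta_0|=|E(0)|\le\eta$. Next, for $s=\eta^{1/2}$ we have $|\delta_1|s\le|E(s)-E(0)|+2s^2\le4\eta$, so $|\delta_1|\le4\eta^{1/2}$. Finally, for $s=\eta^{1/3}\le\frac12$,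
\[
E(2s)-2E(s)+E(0)=2\delta_2s^2+\sum_{t\ge3}\delta_t(2^t-2)s^t ,
\]
and the last sum is at most $2\max_{t\ge3}(2s)^t=16s^3$ in absolute value. Hence $|\delta_2|\le(4\eta+16\eta)/(2s^2)=10\eta^{1/3}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $f$ be as in \eqref{eq:f}, let $m,a,d$ be as in \eqref{eq:m}, and put
\[
\varepsilon=\frac{10^{-6}}k,\qquad\tau=\Big(\frac{\varepsilon^3}{40B^3k^3}\Big)^4 ,
\]
so that $\eta=\varepsilon^3$. Take $H$ from Lemma~\ref{lem:head}. Then $\|f-f'\|_2^2=4\Pr[f\ne f']\le4\varepsilon$, and the error in Lemma~\ref{lem:weights} is $10\varepsilon$. If $\mathcal R\ne\emptyset$, all $K_\rho$ belong to the class $\mathcal K$ of Section~\ref{sec:gauss} for the unit vectors $u^j$, $j\in\mathcal R$, which do not depend on $\rho$, and $r\le k$. If $\mathcal R=\emptyset$, every $K_\rho$ is empty or the whole space, so $c(K_\rho)^2=1$.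

\begin{remark}[A first attempt]\label{rem:first}
Take $b=1$. By Parseval in $\rho$, $W_t^{(1)}(F)$ is the average over $\rho$ of the degree-$t$ weight of $F(\rho,\cdot)$, so Corollary~\ref{cor:gauss}(a) gives $\sum_{t\le2}W_t^{(1)}(F)\ge0.003/k$. This passes to $f'$ with a loss of $30\varepsilon$, and then to $f$ as in \eqref{eq:Zprime} below, so $f$ has weight at least $0.001/k$ on the sets $D\cup U$ with $D\subseteq H$ arbitrary and $|U|\le2$. There are at most $2^{|H|}\cdot2n^2$ of them. This already gives the exponent $1$, with a factor of the form $\exp(-(2k)^{O(1)})$. To reach $e^{-C(\ln2k)^2}$ we must restrict to $|D|=O(\ln2k)$. Lemma~\ref{lem:noise} does this at the cost of a constant error $\nu$. That is affordable in degrees $0$ and $1$, where the threshold $0.01$ for goodness is a constant, but not in degree $2$, where the guaranteed weight is only of order $1/k$. In degree $2$ we use Corollary~\ref{cor:gauss}(b) instead, which places the weight at $D=\emptyset$.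
\end{remark}

For $g\in\{f,f'\}$ let
\[
Z(g)=\sum_{D\subseteq H,\,|D|\le d}\ \ \sum_{U\subseteq T,\,|U|\le2}\hat g(D\cup U)^2 .
\]

\begin{proposition}\label{prop:Z}
$Z(f)>10^{-5}/k$.
\end{proposition}

\begin{proof}
Suppose $Z(f)\le10^{-5}/k=10\varepsilon$.

\emph{Transfer to $F$.} The number $Z(g)$ is the squared norm of an orthogonal projection of $g$, so $Z(f')^{1/2}\le Z(f)^{1/2}+\|f-f'\|_2$ and
\begin{equation}\label{eq:Zprime}
Z(f')\le2Z(f)+8\varepsilon .
\end{equation}
Thus $Z(f')\le28\varepsilon$. In $W_0^{(a)}(f')+W_1^{(a)}(f')$ the terms with $|D|\le d$ sum to at most $Z(f')$ and the others to at most $a^{d+1}$. Also $W_2^{(0)}(f')\le Z(f')$. Lemma~\ref{lem:weights} with $b=a$ and with $b=0$ gives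
\begin{align}
W_0^{(a)}(F)+W_1^{(a)}(F)&\le28\varepsilon+4.6\cdot10^{-5}+20\varepsilon\le10^{-4},\label{eq:low}\\
W_2^{(0)}(F)&\le28\varepsilon+10\varepsilon=3.8\cdot10^{-5}/k.\label{eq:two}
\end{align}

\emph{Most sections are good.} Write $c(\rho)=c(K_\rho)$ and $\mathbf b(\rho)=\mathbf b(K_\rho)$, and let $\rho,\rho'$ be $a$-correlated. The Fourier coefficients of $c$ as a function of $\rho$ are the $\hat F(D,0)$, and those of the coordinates of $\mathbf b$ are the $\hat F(D,\alpha)$ with $|\alpha|=1$. By \eqref{eq:corr},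
\[
W_0^{(a)}(F)=\mathbb E[c(\rho)c(\rho')],\qquad W_1^{(a)}(F)=\mathbb E\langle\mathbf b(\rho),\mathbf b(\rho')\rangle .
\]
So \eqref{eq:low} controls $c$ and $\mathbf b$ at two nearby points, and we need them at a single point; noise stability in $\rho$ bridges the gap. For fixed $z\in\mathbb R^T$, the function $F(\cdot,z)$ is an intersection of $k$ halfspaces in $\rho$, namely those defining $\Omega$ and $\langle w^j_H,\rho\rangle\le\theta_j-\sigma_j\langle u^j,z\rangle$ for $j\in\mathcal R$. Lemma~\ref{lem:noise}, averaged over $z=G$, gives $\mathbb E\,\gamma(K_\rho\triangle K_{\rho'})\le\nu=2\cdot10^{-5}$. Bessel's inequality for $F(\rho,\cdot)-F(\rho',\cdot)$ and the orthonormal functions $1$ and $z_i$ $(i\in T)$ gives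
\[
(c(\rho)-c(\rho'))^2+|\mathbf b(\rho)-\mathbf b(\rho')|^2\le\|F(\rho,\cdot)-F(\rho',\cdot)\|_2^2=4\gamma(K_\rho\triangle K_{\rho'}).
\]
Since $\rho$ and $\rho'$ have the same distribution, $\mathbb Ec(\rho)^2=\mathbb E[c(\rho)c(\rho')]+\frac12\mathbb E(c(\rho)-c(\rho'))^2$, and the same identity holds for each coordinate of $\mathbf b$. Therefore
\[
\mathbb E\big[c(\rho)^2+|\mathbf b(\rho)|^2\big]\le10^{-4}+2\nu\le2\cdot10^{-4},
\]
and by Markov's inequality $K_\rho$ is good with probability at least $0.98$. In particular $\mathcal R\ne\emptyset$.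

\emph{The quadratic test.} The numbers $\hat F(\emptyset,\alpha)$ are the Hermite coefficients of $\bar F(z)=\mathbb E_\rho F(\rho,z)$, so $W_2^{(0)}(F)$ is the degree-$2$ weight of $\bar F$. Corollary~\ref{cor:gauss}(b) gives $W_2^{(0)}(F)\ge1/(800r)\ge1.25\cdot10^{-3}/k$, which contradicts \eqref{eq:two}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
There are at most $(|H|+1)^d$ sets $D\subseteq H$ with $|D|\le d$, and at most $1+n+\binom n2\le2n^2$ sets $U\subseteq T$ with $|U|\le2$. By Proposition~\ref{prop:Z}, some $S=D\cup U$ with $|S|\le d+2$ satisfies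
\[
|\hat f(S)|\ge\frac1n\,(2\cdot10^5k)^{-1/2}\,(|H|+1)^{-d/2}.
\]
Now $1/\varepsilon=10^6k$ and $1/\tau$ is an absolute constant times $k^{24}$. From $\ln u\le u$ we get $A^2\le8k/\varepsilon$, $\ell\le1+4k/\varepsilon$ and $\kappa\le1+8A/\tau^3$. So $|H|\le k\ell\kappa$ is bounded by an absolute constant times a fixed power of $k$, and since $2k\ge2$ there is an absolute $C_1$ with $|H|+1\le(2k)^{C_1}$. Since $\ln2k\ge\ln2$, there are absolute $C_2,C_3$ with $d+2\le C_2\ln2k$ and $(2\cdot10^5k)^{1/2}\le e^{C_3(\ln2k)^2}$. Then $(|H|+1)^{d/2}\le e^{C_1C_2(\ln2k)^2/2}$, and the theorem holds with $C=\max(C_2,\,C_3+C_1C_2/2)$.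
\end{proof}

\section{Upper bounds}\label{sec:upper}

\subsection*{A balanced slab: proof of Theorem~\ref{thm:sharp}}
We use the slab $|x_1+\dots+x_m|\le t$ on the first $m$ coordinates, with $m$ comparable to $n$. Two points need care. The sum takes values in a lattice with atoms of order $m^{-1/2}$, so varying $t$ alone balances the slab only to that accuracy; varying $m$ moves the measure in steps of order $1/m$. And Parseval's identity with symmetry is too weak in degrees $m-1$ and $m$, which contain few sets; we take $m$ odd so that degree $m$ vanishes, and compute degree $m-1$ directly.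

We use the bound
\begin{equation}\label{eq:binom}
\binom Nj2^{-N}\le N^{-1/2}\qquad(N\ge1).
\end{equation}
Indeed $\binom{2l}l4^{-l}\le(2l+1)^{-1/2}$ by induction, because consecutive terms on the left have ratio $\frac{2l+1}{2l+2}$ and $(2l+1)(2l+3)\le(2l+2)^2$; and $\binom{2l-1}l2^{-(2l-1)}=\binom{2l}l4^{-l}$.

For $n<18$ the theorem holds since $|\hat f(S)|\le1$. Let $n\ge18$, and let $t\ge1$ be the largest odd integer with $4(t+1)^2+2\le n$. For odd $i$ let $X_i$ be a sum of $i$ independent uniform signs and $P_i=\Pr[|X_i|\le t]$.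

\emph{Choice of $m$.} The increment $X_{i+2}-X_i$ is independent of $X_i$ and equals $-2,0,2$ with probabilities $\frac14,\frac12,\frac14$. The walk leaves $[-t,t]$ only from $\pm t$ and enters it only from $\pm(t+2)$. For odd $i\ge t$ we have $\Pr[X_i=t+2]/\Pr[X_i=t]=\frac{i-t}{i+t+2}$, so by \eqref{eq:binom}
\begin{equation}\label{eq:step}
P_i-P_{i+2}=\tfrac12\big(\Pr[X_i=t]-\Pr[X_i=t+2]\big)=\Pr[X_i=t]\,\frac{t+1}{i+t+2}\le\frac{t+1}{i^{3/2}} .
\end{equation}
The interval $[-t,t]$ contains $t+1$ odd integers, so $P_i\le(t+1)/\sqrt i$, and $P_i\le\frac12$ for the odd number $i=4(t+1)^2+1$. Let $m$ be the least odd integer with $P_m\le\frac12$; then $m\le4(t+1)^2+1\le n$. Since $P_i=1$ for $i\le t$, we have $m\ge t+2$. Chebyshev's inequality gives $\frac12\le\Pr[|X_m|\ge t+2]\le m/(t+2)^2$, so $(t+2)^2\le2m$. Hence $m\ge5$, $m-2\ge m/2$ and $t+1\le\sqrt{2m}$. As $P_{m-2}>\frac12\ge P_m$, \eqref{eq:step} gives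
\[
|P_m-\tfrac12|\le(t+1)(m-2)^{-3/2}\le\sqrt{2m}\,(2/m)^{3/2}=4/m .
\]
By the maximality of $t$ and $t+3\le\frac43(t+2)$,
\[
n<4(t+3)^2+2\le\tfrac{64}9(t+2)^2+2\le\tfrac{128}9m+\tfrac25m\le15m .
\]

\emph{The coefficients.} Let $f(x)=-1$ if and only if $|x_1+\dots+x_m|\le t$. This is an intersection of two halfspaces, hence of $k$ for every $k\ge2$. It depends only on $x_1,\dots,x_m$, so $\hat f(S)=0$ unless $S\subseteq[m]$. For $S\subseteq[m]$ there are four cases.

If $S=\emptyset$, then $|\hat f(S)|=|1-2P_m|\le8/m$. If $|S|$ is odd, which includes $S=[m]$, then $\hat f(S)=0$ because $f(-x)=f(x)$. If $|S|$ is even and $2\le|S|\le m-2$, then all sets of this size have the same coefficient, so $\hat f(S)^2\le\binom m{|S|}^{-1}\le\binom m2^{-1}\le4/m^2$.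

Let finally $|S|=Q=m-1$, which is even, and let $j$ be the number of coordinates in $S$ equal to $-1$. If the remaining coordinate is $+1$, the condition $|Q-2j+1|\le t$ means $p\le j\le p'$ with $p=\frac{m-t}2\ge1$ and $p'=\frac{m+t}2\le Q$. The value $-1$ contributes the same amount, by the substitution $j\mapsto Q-j$, which preserves $(-1)^j\binom Qj$. Thus $\hat f(S)=-2\cdot2^{-Q}\Sigma$ with $\Sigma=\sum_{j=p}^{p'}(-1)^j\binom Qj$. The identity $\binom Qj=\binom{Q-1}j+\binom{Q-1}{j-1}$ makes the sum telescope: $\Sigma=(-1)^{p'}\binom{Q-1}{p'}+(-1)^p\binom{Q-1}{p-1}$. Since $p+p'=Q+1$ is odd, the signs are opposite, and $\binom{Q-1}{p'}=\frac{p-1}{p'}\binom{Q-1}{p-1}$: both sides vanish for $p=1$, and for $p\ge2$ both equal $\binom{Q-1}{p-2}$. Hence $|\Sigma|=\binom{Q-1}{p-1}\frac{p'-p+1}{p'}=\binom{Q-1}{p-1}\frac{t+1}{p'}$. With \eqref{eq:binom} for $N=Q-1=m-2$ and $p'\ge m/2$,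
\[
|\hat f(S)|\le(m-2)^{-1/2}\cdot\frac{2(t+1)}m\le\sqrt{\frac2m}\cdot\frac{2\sqrt{2m}}m=\frac4m .
\]
Altogether $\max_S|\hat f(S)|\le8/m\le120/n$. The second assertion of Theorem~\ref{thm:sharp} follows from this and Theorem~\ref{thm:main}. \qed

\subsection*{Deleting points: proof of Theorem~\ref{thm:range}}
We return to $\{0,1\}^n$. A single halfspace can delete a single point: for $p\in\{0,1\}^r$,
\[
\{x:x\ne p\}=\Big\{x:\sum_{i:\,p_i=0}x_i+\sum_{i:\,p_i=1}(1-x_i)\ge1\Big\},
\]
since the left side of the inequality is the number of coordinates in which $x$ and $p$ differ. So a function on $\{0,1\}^r$ that takes the value $+1$ at between $1$ and $k$ points is an intersection of $k$ halfspaces, and we choose one with a flat spectrum.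

Let $n,k\ge2$, and let $r=2q$ be the largest even integer with $r\le n$ and $2^{r-1}\le k$; then $r\ge2$. Define $\beta(x,y)=-(-1)^{\langle x,y\rangle}$ on $\{0,1\}^q\times\{0,1\}^q$. A set $S\subseteq[r]$ corresponds to a pair $\xi,\zeta\in\{0,1\}^q$, and averaging over $y$ first gives
\[
\hat\beta(S)=-\mathbb E\big[(-1)^{\langle\xi,x\rangle}(-1)^{\langle x+\zeta,y\rangle}\big]=-\mathbb E_x\big[(-1)^{\langle\xi,x\rangle}\mathbf 1_{x=\zeta}\big]=-2^{-q}(-1)^{\langle\xi,\zeta\rangle}.
\]
The value $+1$ is taken when $\langle x,y\rangle$ is odd, that is, for half of the $y$ for each $x\ne0$, so at $(2^q-1)2^{q-1}\le2^{r-1}\le k$ points. Viewed as a function of $n$ variables, $\beta$ is an intersection of $k$ halfspaces whose coefficients have magnitude at most $2^{-r/2}$. By the maximality of $r$, either $r+2>n$ or $2^{r+1}>k$, so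
\[
M(n,k)\le2^{-r/2}\le\max\big(2^{-(n-1)/2},\sqrt{2/k}\,\big).
\]
If $k(n)=n^{\omega(1)}$, the right side is $n^{-\omega(1)}$. For even $n$ and $k\ge2^{n-1}$ we have $r=n$, which gives the equality $M(n,k)=2^{-n/2}$ mentioned in the introduction. \qed

\begin{thebibliography}{1}
\bibitem{thesis} \emph{Lower Bounds in Communication Complexity and Learning Theory via Analytic Methods}, \texttt{https://collegeessay.org/blog/dissertation-examples/phd-dissertation-example.pdf}.
\end{thebibliography}
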